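# The lowest-degree part of a Frobenius root and Chudnovsky's inequality for points in projective space

## 1. Splitting a form by its exponents modulo $q$

Let $K$ be an algebraically closed field of characteristic $p>0$, let $R=K[x_0,\dots,x_N]$ with its standard grading, and let $q$ be a power of $p$. Take a nonzero form $H\in R$ and sort its monomials by their exponent vectors modulo $q$. Every monomial is uniquely $x^{\beta}(x^{\gamma})^q$ with $\beta\in\{0,\dots,q-1\}^{N+1}$. Every element of $K$ has a unique $q$-th root ($K$ is perfect), and $(g+h)^q=g^q+h^q$. So the monomials with a given residue $\beta$ add up to $x^\beta$ times a $q$-th power, and there is a unique expression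
$$H=\sum_{\beta\in\{0,\dots,q-1\}^{N+1}}x^\beta H_\beta^{\,q}. \tag{1}$$
Each nonzero $H_\beta$ is a form of degree $(\deg H-|\beta|)/q$, where $|\beta|=\beta_0+\dots+\beta_N$. Existence and uniqueness of (1) hold for every $H\in R$ and for every system of linear coordinates.

**Definition 1.** Let $J_q(H)\subseteq R$ be the ideal generated by all the coefficients $H_\beta$ in (1). Let $u$ be the least degree of a nonzero element of $J_q(H)$, and let $W=J_q(H)_u$ be the degree-$u$ part.

The generators have degrees $(\deg H-|\beta|)/q\ge u$, so $W$ is the $K$-span of those $H_\beta$ that have degree exactly $u$. These are the $H_\beta$ with $|\beta|=b$, where $b=\max\{|\beta|:H_\beta\ne0\}$, and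
$$b=\deg H-qu. \tag{2}$$

*Example.* Let $p=q=2$ and $H=x_0^2x_1+x_1^2x_2$. The two monomials have residues $(0,1,0)$ and $(0,0,1)$, with coefficients $x_0$ and $x_1$. So $J_2(H)=(x_0,x_1)$, $b=1$, $u=1$ and $W=\langle x_0,x_1\rangle$.

*Example.* Let $p=q=2$, $N=1$ and $H=x_0x_1$. In the coordinates $x$ the only nonzero coefficient is $H_{(1,1)}=1$. In the coordinates $x'$ with $x_0=x_0'+x_1'$, $x_1=x_1'$ we get $H=x_0'x_1'+(x_1')^2$, so $H'_{(1,1)}=1$ and $H'_{(0,0)}=x_1'$. The individual coefficients depend on the coordinates. In both systems, however, the ideal is $(1)$ and $W=K$.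

The last observation is general.

**Lemma 2.** The ideal $J_q(H)$, and hence $u$, $b$ and $W$, do not depend on the choice of linear coordinates.

*Proof.* Let $x'$ be other linear coordinates. Apply the decomposition in the coordinates $x'$ to the form $x^\beta$: there are $c_{\beta\beta'}\in R$ with $x^\beta=\sum_{\beta'}x'^{\beta'}c_{\beta\beta'}^{\,q}$. Substituting in (1) gives
$$H=\sum_{\beta'}x'^{\beta'}\Big(\sum_\beta c_{\beta\beta'}H_\beta\Big)^q .$$
By uniqueness, $H'_{\beta'}=\sum_\beta c_{\beta\beta'}H_\beta$. So every generator of the ideal built from $x'$ lies in the ideal built from $x$, and by symmetry the two ideals agree. The numbers $u$ and $b=\deg H-qu$ and the space $W$ are read off from the ideal. $\square$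

What this is for: if $H=F^j$, an element of $W$ behaves like a "$j/q$-th power" of $F$, for a rational exponent $j/q$ that we may choose. By Lemma 2, its order of vanishing can be studied at each point of $\mathbb P^N$ in coordinates adapted to that point, with the *same* element for all points. This gives a lower bound on the degrees of hypersurfaces that vanish to high order at finitely many points.

## 2. Orders, least degrees, and the inequalities

Now $K$ is algebraically closed of any characteristic, and $R=K[x_0,\dots,x_N]=K[\mathbb P^N]$ with $N\ge1$. For a point $P$, $I(P)$ is the ideal of forms vanishing at $P$. For distinct points $p_1,\dots,p_s$ and nonnegative integers $m_1,\dots,m_s$, the **fat point scheme** $Z=m_1p_1+\dots+m_sp_s$ has the ideal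
$$I(Z)=I(p_1)^{m_1}\cap\dots\cap I(p_s)^{m_s},$$
and $mZ=mm_1p_1+\dots+mm_sp_s$. For a nonzero homogeneous ideal $I$, $\alpha(I)$ is the least degree of a nonzero form in $I$. The **Waldschmidt constant** of $Z$ is
$$\hat\alpha(Z)=\lim_{m\to\infty}\frac{\alpha(I(mZ))}{m}.$$
The limit exists: $I(mZ)\,I(m'Z)\subseteq I((m+m')Z)$ makes $m\mapsto\alpha(I(mZ))$ subadditive, and Fekete's lemma applies.

**Definition 3.** Let $f\neq0$ be a form and $P$ a point. Choose linear coordinates with $P=[1:0:\dots:0]$, and let $\operatorname{ord}_Pf$ be the minimum of $e_1+\dots+e_N$ over the monomials $x^e$ occurring in $f$.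

In these coordinates $I(P)=(x_1,\dots,x_N)$, and $I(P)^m$ is spanned by the monomials with $e_1+\dots+e_N\ge m$. So $f\in I(P)^m\iff\operatorname{ord}_Pf\ge m$, which shows that the order does not depend on the coordinates chosen. For example, $x_0x_1x_2$ has order $2$ at each of the three coordinate points of $\mathbb P^2$. We use four rules.

* $\operatorname{ord}_P(fg)=\operatorname{ord}_Pf+\operatorname{ord}_Pg$: the parts of lowest degree in $x_1,\dots,x_N$ multiply to something nonzero, as $R$ is a domain.
* $\operatorname{ord}_P(f+g)\ge\min(\operatorname{ord}_Pf,\operatorname{ord}_Pg)$ for forms $f,g$ of the same degree with $f+g\neq 0$.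
* $\operatorname{ord}_Pf\le\deg f$.
* A nonzero first partial derivative of $f$, in any linear coordinates, has order at least $\operatorname{ord}_Pf-1$. By the Leibniz rule, any derivation maps $I(P)^m$ into $I(P)^{m-1}$ for $m\ge1$.

The question, taken from "Asymptotic Quantities For Understanding Singular Plane Curves" (https://www.cmi.ac.in/~mathsem/wsc2017/ChennaiLectures.pdf), is this. Suppose no hypersurface of degree less than $a$ passes through a given finite set of points. How small can the degree be, per unit of multiplicity, of a hypersurface with high multiplicity at all of them? For $N=2$ and a nonempty reduced $Z$, that source records $\frac{\alpha(I(Z))+1}{2}\le\hat\alpha(Z)$ as known. Chudnovsky's conjecture, as stated there, is that for every nonempty reduced $Z\subset\mathbb P^N$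
$$\frac{\alpha(I(Z))+N-1}{N}\le\hat\alpha(Z).$$
We prove that it is true, for every $N\ge1$, every nonempty finite set of distinct points and every algebraically closed $K$, in the following form.

**Theorem A.** Let $Z=p_1+\dots+p_r$ ($r\ge1$ distinct points of $\mathbb P^N$, $N\ge1$). For every $m\ge1$,
$$\frac{\alpha(I(mZ))}{m}\ \ge\ \frac{\alpha(I(Z))+N-1}{N},\qquad\text{hence}\qquad\hat\alpha(Z)\ge\frac{\alpha(I(Z))+N-1}{N}.$$

**Theorem B.** Let $Z=n_1p_1+\dots+n_rp_r$ with $r\ge1$ distinct points, all $n_i\ge1$, and $\nu=\min n_i$. For every $m\ge1$,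
$$\frac{\alpha(I(mZ))}{m}\ \ge\ \frac{\nu\,(\alpha(I(Z))+N-1)}{\nu+N-1},\qquad\text{so}\qquad\hat\alpha(Z)\ge\frac{\nu\,(\alpha(I(Z))+N-1)}{\nu+N-1}.$$

Theorem A is the case of Theorem B in which all $n_i=1$. If $Z=\ell Y$ with $Y$ reduced and $\ell\ge1$, then $\alpha(I(m\ell Y))/m=\ell\cdot\alpha(I(m\ell Y))/(m\ell)$, so $\hat\alpha(\ell Y)=\ell\hat\alpha(Y)$. Dividing Theorem B by $\nu=\ell$ gives Demailly's inequality
$$\hat\alpha(Y)\ge\frac{\alpha(I(\ell Y))+N-1}{\ell+N-1}.$$

**Proposition C (sharpness).** Equality occurs in the bound for $\hat\alpha(Z)$ in Theorem A for every $N$ and every value of $\alpha(I(Z))\ge1$. Equality occurs in the bound for $\hat\alpha(Z)$ in Theorem B for every $N$ and every $\nu\equiv1\pmod N$, $\nu\ge1$.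

Here are three cases by hand.

*Points on a line, $N=1$.* A form vanishing to order $m$ at $r$ points of $\mathbb P^1$ is divisible by the $m$-th power of a product of $r$ linear forms. So $\alpha(I(mZ))=mr$, and Theorem A reads $r\ge r$.

*One point.* Here $\alpha(I(mZ))=m$, and Theorem A reads $1\ge\frac{1+N-1}{N}=1$.

*Three noncollinear points in $\mathbb P^2$.* Take the coordinate points. No line contains all three and $x_0x_1$ vanishes on them, so $\alpha(I(Z))=2$. The ideal $I(mZ)$ is monomial, and $x^w\in I(mZ)$ if and only if $|w|-w_i\ge m$ for $i=0,1,2$. Adding the three conditions gives $2|w|\ge3m$, so $\hat\alpha(Z)\ge\frac32$. The form $(x_0x_1x_2)^k\in I(2kZ)$ has degree $3k$, so $\hat\alpha(Z)=\frac32$. Theorem A gives exactly $\frac{2+1}{2}=\frac32$.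

## 3. Differentiation, and why it needs multiplicity $N$

The first thing to try is differentiation. In characteristic $p$ a form may have all its partial derivatives equal to zero, so we need a substitute.

**Lemma 4 (any characteristic).** Let $f\ne0$ be a form of degree $\ge1$. There is a nonzero form $f'$ with $\deg f'=\deg f-1$ and $\operatorname{ord}_Pf'\ge\operatorname{ord}_Pf-1$ for every $P\in\mathbb P^N$.

*Proof.* In characteristic $0$, take a nonzero partial derivative; one exists because $f$ is not constant. In characteristic $p$, write $f=h^{p^s}$ with $h$ a form and $s\ge0$ maximal; $s$ is bounded because $p^s$ divides $\deg f\ge1$. Suppose all $\partial_ih=0$. Then every exponent of every monomial of $h$ is divisible by $p$. Since $K$ is perfect, $h=g^p$ for a form $g$, and $f=g^{p^{s+1}}$ contradicts the maximality of $s$. So some $\partial_ih\ne0$. Put $f'=h^{p^s-1}\partial_ih$. Its degree is $(p^s-1)\deg h+\deg h-1=\deg f-1$. For every $P$,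
$$\operatorname{ord}_Pf'\ge(p^s-1)\operatorname{ord}_Ph+\operatorname{ord}_Ph-1=\operatorname{ord}_Pf-1.\qquad\square$$

For example, $f=x_0^px_1^p$ has zero gradient. Here $h=x_0x_1$ and $s=1$, and with $\partial_0$ we get $f'=x_0^{p-1}x_1^p$.

Now let $Z$ be reduced, $a=\alpha(I(Z))$, and $0\ne F\in I(mZ)$ of degree $d$. Then $d\ge\operatorname{ord}_{p_1}F\ge m$. Apply Lemma 4 $m-1$ times: the result is a nonzero form of degree $d-m+1$ with order at least $1$ at every $p_i$. So $a\le d-m+1$, that is,
$$\frac dm\ \ge\ 1+\frac{a-1}{m}.$$
For $m\le N$ this already implies Theorem A, whose bound is $1+\frac{a-1}{N}$. For large $m$ it degenerates to $d/m\ge1$: the gain $a-1$ is spread over all $m$ orders of vanishing.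

So we would like to lower the multiplicity from $m$ to $N$ *before* differentiating. If $F^{N/m}$ were a form, it would have degree $Nd/m$ and order at least $N$ at each $p_i$. Then $N-1$ derivatives would give $a\le\frac{Nd}{m}-(N-1)$, which is exactly the inequality of Theorem A. There is no such form in general. In characteristic $p$ we replace it by an element of $W$ for $H=F^j$, with $j/q$ close to $N/m$.

Extracting the root costs something. The monomial $x^\beta$ in (1) may carry up to $N(q-1)$ of the order at $P$, so a coefficient $H_\beta$ need only have order $1$ where we hoped for $N$. Knowing only that $G=H_\beta$ lies in $I(Z)$ and has degree at most $jd/q$ gives $a\le jd/q\to Nd/m$, that is, $d/m\ge a/N$. The summand $\frac{N-1}{N}$ is missing.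

The way past this is to look at what differentiation actually uses. Lemma 4 lowers degree and order together, so the useful quantity is the *difference* degree minus order. For the imaginary $F^{N/m}$ this difference is at most $\frac Nm(d-m)$ at each $p_i$. Whatever order $x^\beta$ carries at $P$ is at most its degree $|\beta|$, and $|\beta|$ is also removed from the degree. So a coefficient $H_\beta$ should keep the difference under control even though its order drops. This reasoning is valid only at a point $P$ that is a coordinate point, and the $p_i$ cannot all be coordinate points at once in general. For an arbitrary coefficient it fails. In the second example of Section 1 ($p=q=2$, $H=x_0x_1=x_0'x_1'+(x_1')^2$), take the coefficient $H'_{(0,0)}=x_1'$ and the point $P$ where $x_0=0$. There $\deg H-\operatorname{ord}_PH=1$, but $x_1'=x_1$ does not vanish at $P$, so $q(\deg x_1'-\operatorname{ord}_Px_1')=2>1$. For elements of $W$ the change of coordinates does no harm, by Lemma 2.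

## 4. Two estimates valid at every point simultaneously

**Proposition 5 (characteristic $p>0$).** Let $F\ne0$ be a form of degree $d$, let $q$ be a power of $p$, and let $j\ge1$. There are $u\ge0$ and a nonzero form $G\in R_u$ such that for every point $P\in\mathbb P^N$
$$q\operatorname{ord}_PG\ \ge\ j\operatorname{ord}_PF-N(q-1), \tag{3}$$
$$q\,(u-\operatorname{ord}_PG)\ \le\ j\,(d-\operatorname{ord}_PF). \tag{4}$$

*Proof.* **Step 1: choose $G$ without reference to any point.** Put $H=F^j$, of degree $jd$, and take $u$, $b$ and $W$ from Definition 1. Let $G$ be any nonzero element of $W$. By (2), $b=jd-qu$.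

**Step 2: pass to coordinates adapted to a given point.** Let $P$ be any point, and choose coordinates with $P=[1:0:\dots:0]$. By Lemma 2, $G$ is a $K$-linear combination of the nonzero $H_\beta$ with $|\beta|=b$ computed in *these* coordinates.

**Step 3: bound the order of each coefficient.** In (1), the terms $x^\beta H_\beta^q$ for distinct $\beta$ have disjoint sets of monomials, because their exponents are congruent to $\beta$ modulo $q$. So nothing cancels, and every monomial of $x^\beta H_\beta^q$ occurs in $H$. Hence, whenever $H_\beta\ne0$,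
$$j\operatorname{ord}_PF=\operatorname{ord}_PH\ \le\ \operatorname{ord}_P(x^\beta H_\beta^q)=(\beta_1+\dots+\beta_N)+q\operatorname{ord}_PH_\beta. \tag{5}$$

**Step 4: bound $\beta_1+\dots+\beta_N$ in two ways.** Each entry is at most $q-1$, so the sum is at most $N(q-1)$. If $|\beta|=b$, the sum is also at most $b=jd-qu$. Inserting these in (5), for $|\beta|=b$ and $H_\beta\neq0$,
$$q\operatorname{ord}_PH_\beta\ge j\operatorname{ord}_PF-N(q-1),\qquad q\operatorname{ord}_PH_\beta\ge j\operatorname{ord}_PF-jd+qu .$$

**Step 5: return to $G$.** The order of a nonzero linear combination is at least the minimum of the orders, so both bounds hold for $G$. The first is (3), and the second rearranges to (4). $\square$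

*Example.* Let $F=x_0x_1x_2$ in $\mathbb P^2$, with $d=3$ and order $m=2$ at the three coordinate points. For $j=q$ we have $H=F^q$, so the only residue is $\beta=0$, $u=3$, and $G$ is a nonzero multiple of $F$. At a coordinate point (4) reads $q(3-2)\le q(3-2)$, an equality. For $j=q-1$ the only residue is $\beta=(q-1,q-1,q-1)$, with coefficient $1$, so $u=0$ and $G$ is a constant that vanishes nowhere. In that case $jm=2(q-1)=N(q-1)$ and the right side of (3) is exactly $0$. So to force $G$ to vanish we shall ask for $jm\ge N(q-1)+1$, and here nothing less would do.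

## 5. Theorem A in characteristic $p$

Let $\operatorname{char}K=p$, $Z=p_1+\dots+p_r$ and $a=\alpha(I(Z))$. Then $a\ge1$, since $r\ge1$. Let $0\ne F\in I(mZ)$ have degree $d$. Then $\operatorname{ord}_{p_i}F\ge m$ and $d\ge m$. Let $q$ be a power of $p$, put
$$j=\left\lceil\frac{N(q-1)+1}{m}\right\rceil,\qquad \kappa=\frac jq(d-m)\ge0,$$
and take $G$ and $u$ from Proposition 5.

**Step 1: $G$ passes through the points.** This makes $u$ at least $a$. By (3), $q\operatorname{ord}_{p_i}G\ge jm-N(q-1)\ge1$, so $\operatorname{ord}_{p_i}G\ge1$ for all $i$. Hence $G\in I(Z)$ and $u\ge a$.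

**Step 2: degree minus order is small.** This is what differentiation will preserve. By (4), $u-\operatorname{ord}_{p_i}G\le\frac jq(d-\operatorname{ord}_{p_i}F)\le\kappa$. The left side is an integer, so
$$\operatorname{ord}_{p_i}G\ge u-\lfloor\kappa\rfloor\qquad\text{for all }i. \tag{6}$$

**Step 3: lower the degree to $\lfloor\kappa\rfloor+1$.** The aim is the inequality $a-1\le\kappa$. If $u\le\lfloor\kappa\rfloor$, then $a\le u\le\kappa$ by Step 1. If $u\ge\lfloor\kappa\rfloor+1$, apply Lemma 4 exactly $u-\lfloor\kappa\rfloor-1\ge0$ times to $G$; it is only ever applied to forms of degree at least $\lfloor\kappa\rfloor+2\ge2$, so this is allowed. The result is a nonzero form of degree $\lfloor\kappa\rfloor+1$. By (6), its order at each $p_i$ is at least $(u-\lfloor\kappa\rfloor)-(u-\lfloor\kappa\rfloor-1)=1$. So it lies in $I(Z)$, and $a\le\lfloor\kappa\rfloor+1$. In both cases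
$$a-1\ \le\ \frac jq\,(d-m). \tag{7}$$

**Step 4: remove the rounding.** Fix $F$ and let $q\to\infty$ through powers of $p$. From
$$\frac{N(q-1)+1}{m}\le j<\frac{N(q-1)+1}{m}+1$$
we get $j/q\to N/m$. So (7) becomes $a-1\le N\left(\frac dm-1\right)$, that is, $\frac dm\ge\frac{a+N-1}{N}$. Since $F\in I(mZ)$ was arbitrary, Theorem A holds in characteristic $p$. $\square$

*The argument on the triangle.* For $F=x_0x_1x_2$ and $m=2$ we have $j=\lceil(2q-1)/2\rceil=q$, $\kappa=1$ and $u=3$ for every $q$. Step 3 differentiates $G$ once and gives, for example, a multiple of $x_1x_2$, which vanishes at all three coordinate points. The conclusion $a\le2$ is sharp.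

## 6. From characteristic $0$ to characteristic $p$

In characteristic $0$ we transport a hypothetical low-degree $F$ to characteristic $p$. Two things must survive: $F$ must keep its multiplicities, and $\alpha(I(Z))$ must not drop. Both become conditions on polynomial expressions once orders are expressed by Hasse derivatives. For a form $f$ and a vector $v\in K^{N+1}$, write
$$f(v+y)=\sum_e(D_ef)(v)\,y^e .$$
The Hasse derivatives $D_e$ have integer coefficients: $D_ex^w=\prod_i\binom{w_i}{e_i}x^{w-e}$. For example, in characteristic $2$ the form $f=x_0^2$ has $D_{(1,0,\dots,0)}f=2x_0=0$ but $D_{(2,0,\dots,0)}f=1$. Ordinary second derivatives would miss this.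

**Lemma 6 (any field $K$ as above).** Let $P\in\mathbb P^N$ be represented by $v\neq0$, let $f\ne0$ be a form, and let $n\ge1$. Then $\operatorname{ord}_Pf\ge n$ if and only if $(D_ef)(v)=0$ for all $e$ with $|e|<n$.

*Proof.* The second condition says that $f(v+y)$ has no terms of $y$-degree less than $n$. It is invariant under linear coordinate changes: if $g(x')=f(Tx')$ and $v'=T^{-1}v$, then $g(v'+y')=f(v+Ty')$, and $y=Ty'$ preserves degrees in $y$. So we may take $v=(1,0,\dots,0)$. With $f=\sum c_ex^e$,
$$f(v+y)=\sum_ec_e(1+y_0)^{e_0}y_1^{e_1}\cdots y_N^{e_N}.$$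
As $f$ is homogeneous, $e_0$ is determined by $(e_1,\dots,e_N)$, so different summands involve different monomials in $y_1,\dots,y_N$ and cannot cancel. Each summand with $c_e\ne0$ contains the term $c_ey_1^{e_1}\cdots y_N^{e_N}$, and this is its term of lowest degree. So there are no terms of degree less than $n$ exactly when $c_e=0$ whenever $e_1+\dots+e_N<n$, which says $\operatorname{ord}_Pf\ge n$. $\square$

We also recall a textbook form of the Nullstellensatz: a field that is finitely generated as a ring over $\mathbb Z$ is finite.

**Lemma 7.** Let $\operatorname{char}K=0$, let $Z=\sum_{i=1}^rn_ip_i$ with $r\ge1$ distinct points and all $n_i\ge1$, let $m\ge1$, let $0\ne F\in I(mZ)$ be a form of degree $d$, and put $A=\alpha(I(Z))$. There are a prime $p$, distinct points $\bar p_i$ of $\mathbb P^N$ over $k=\overline{\mathbb F}_p$, and, with $\bar Z=\sum n_i\bar p_i$, a nonzero form $\bar F\in I(m\bar Z)$ of degree $d$, such that $\alpha(I(\bar Z))\ge A$.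

*Proof.* **Step 1: turn "$\alpha(I(Z))\ge A$" into the nonvanishing of one element.** Represent $p_i$ by a vector $v_i$ with some coordinate equal to $1$. Note that $A\ge1$. By Lemma 6 and the definition of $A$, the linear map
$$R_{A-1}\to\bigoplus_{i}\bigoplus_{|e|<n_i}K,\qquad f\mapsto\big((D_ef)(v_i)\big)_{i,\;|e|<n_i}$$
is injective. In the monomial basis of $R_{A-1}$ its matrix has entries in the subring of $K$ generated over $\mathbb Z$ by the coordinates of the $v_i$. By injectivity it has a nonzero minor $\Delta$ of size $\dim R_{A-1}$.

**Step 2: collect all the data in a finitely generated ring.** Let $B\subset K$ be the subring generated by the coordinates of the $v_i$, the coefficients of $F$, the element $\Delta^{-1}$, the inverse of one nonzero coefficient of $F$, and, for each pair $i\ne i'$, the inverse of one nonzero $2\times2$ minor of the pair $(v_i,v_{i'})$. Such a minor exists because $p_i\ne p_{i'}$. Let $\mathfrak n$ be a maximal ideal of $B$. The field $B/\mathfrak n$ is finitely generated as a ring over $\mathbb Z$, hence finite, of some characteristic $p$. Embed it in $k=\overline{\mathbb F}_p$,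 and denote images in $k$ by bars.

**Step 3: check what survives.** Each $\bar v_i$ has a coordinate equal to $1$, so it defines a point $\bar p_i$. For $i\ne i'$ a $2\times2$ minor of $(\bar v_i,\bar v_{i'})$ is a unit, so $\bar p_i\ne\bar p_{i'}$. One coefficient of $\bar F$ is a unit, so $\bar F\ne0$, and it has degree $d$. The equations $(D_eF)(v_i)=0$ for $|e|<mn_i$ hold in $B$, since $D_e$ has integer coefficients, and they persist modulo $\mathfrak n$. So $\bar F\in I(m\bar Z)$ by Lemma 6 over $k$. Finally, $\bar\Delta\ne0$, so the map of Step 1 written over $k$ with $\bar v_i$ is injective, and by Lemma 6 no nonzero form of degree $A-1$ lies in $I(\bar Z)$. None of smaller degree does either, since we could multiply it by a power of $x_0$. Hence $\alpha(I(\bar Z))\ge A$. $\square$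

**End of the proof of Theorem A.** Let $\operatorname{char}K=0$ and let $0\ne F\in I(mZ)$ have degree $d$. Apply Lemma 7 with all $n_i=1$, and then Section 5 over $k$:
$$\frac dm\ \ge\ \frac{\alpha(I(\bar Z))+N-1}{N}\ \ge\ \frac{\alpha(I(Z))+N-1}{N}.$$
So the bound holds for $\alpha(I(mZ))/m$, for every $m$ and in every characteristic. Letting $m\to\infty$ gives the bound on $\hat\alpha(Z)$, which is Chudnovsky's inequality. $\blacksquare$

## 7. Unequal multiplicities: Theorem B

The pattern is the same. Now $G$ must acquire order at least $n_i$ at $p_i$, so $j$ must be larger, and differentiation must stop earlier, while order $n_i$ remains at each $p_i$.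

If $\operatorname{char}K=0$ and $0\ne F\in I(mZ)$ has degree $d$, Lemma 7 gives $\bar F$ and $\bar Z$ over $\overline{\mathbb F}_p$ with the same $d$, $m$, $n_i$ and $\nu$, and with $\alpha(I(\bar Z))\ge\alpha(I(Z))$. So the inequality over $\overline{\mathbb F}_p$ implies the one over $K$, and we may assume $\operatorname{char}K=p>0$.

Let $A=\alpha(I(Z))$, let $0\ne F\in I(mZ)$ have degree $d$, and put $\tau=d/m$. Then $\operatorname{ord}_{p_i}F\ge mn_i$, and since $d\ge\operatorname{ord}_{p_i}F$,
$$\tau\ \ge\ \max n_i\ \ge\ \nu.$$

**Step 1: choose the exponent.** We want $G\in I(Z)$, with $j$ as small as possible. For a power $q$ of $p$, let $j$ be the least integer with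
$$jm\nu\ \ge\ N(q-1)+(\nu-1)q+1, \tag{8}$$
and put $\lambda=jm/q$. The right side of (8) equals $q(\nu+N-1)-(N-1)$, and also $q\nu+(N-1)(q-1)\ge q\nu$. So $j\ge1$, $jm\ge q$ and $\lambda\ge1$. By minimality $jm\nu$ exceeds the right side of (8) by less than $m\nu$. Dividing by $q\nu$ gives
$$\lambda\ \to\ \frac{\nu+N-1}{\nu}\qquad(q\to\infty). \tag{9}$$
Take $G$ and $u$ from Proposition 5.

**Step 2: $G\in I(Z)$, so $u\ge A$.** By (8), and since $jm\ge q$ and $n_i\ge\nu$,
$$jmn_i-N(q-1)=\big(jm\nu-N(q-1)\big)+jm(n_i-\nu)\ \ge\ (\nu-1)q+1+q(n_i-\nu)=(n_i-1)q+1 .$$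
So (3) gives $q\operatorname{ord}_{p_i}G\ge(n_i-1)q+1$, hence $\operatorname{ord}_{p_i}G\ge n_i$ for all $i$.

**Step 3: bound degree minus order.** By (4), $u-\operatorname{ord}_{p_i}G\le\frac jq(d-mn_i)=\lambda\tau-\lambda n_i$, so
$$\operatorname{ord}_{p_i}G\ \ge\ u-\lambda\tau+\lambda n_i . \tag{10}$$

**Step 4: lower the degree as far as all the multiplicities $n_i$ allow.** The aim is $A\le\lambda\tau-(\lambda-1)\nu$. Put
$$v=\lfloor\lambda\tau-(\lambda-1)\nu\rfloor .$$
Since $\tau\ge\nu$, we have $\lambda\tau-(\lambda-1)\nu\ge\nu$, so $v\ge\nu\ge1$. If $u\le v$, then $A\le u\le v$ by Step 2. If $u>v$, apply Lemma 4 $u-v$ times to $G$, only ever to forms of degree at least $v+1$. This gives a nonzero form $G'$ of degree $v$. By (10), and since $v>\lambda\tau-(\lambda-1)\nu-1$,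
$$\operatorname{ord}_{p_i}G'\ \ge\ v-\lambda\tau+\lambda n_i\ >\ \lambda n_i-(\lambda-1)\nu-1=(n_i-1)+(\lambda-1)(n_i-\nu)\ \ge\ n_i-1 .$$
The last inequality uses $\lambda\ge1$ and $n_i\ge\nu$. Orders are integers, so $\operatorname{ord}_{p_i}G'\ge n_i$ for all $i$, that is, $G'\in I(Z)$, and $A\le v$. In all cases
$$A\ \le\ \lambda\tau-(\lambda-1)\nu .$$

**Step 5: let $q\to\infty$.** By (9), $\lambda-1\to(N-1)/\nu$, so $A\le\frac{\nu+N-1}{\nu}\,\tau-(N-1)$. This rearranges to
$$\frac dm=\tau\ \ge\ \frac{\nu(A+N-1)}{\nu+N-1}.$$
As $F\in I(mZ)$ was arbitrary, the bound holds for $\alpha(I(mZ))/m$. Letting $m\to\infty$ gives the bound for $\hat\alpha(Z)$. $\blacksquare$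

## 8. Equality: hyperplane arrangements and coordinate points

We prove Proposition C.

**Part 1: equality in Theorem A.** Let $a\ge1$ and $M=a+N-1\ge N$. Call hyperplanes $H_1,\dots,H_M$ in $\mathbb P^N$ *in general position* if any $\min(M,N+1)$ of their linear forms are linearly independent. Such hyperplanes exist: take the forms $\sum_{i=0}^Nt^ix_i$ for $M$ distinct values $t\in K$, by the Vandermonde determinant. Any $N$ of the hyperplanes meet in exactly one point, and no $N+1$ have a common point. Let $Z$ be the set of the points where $N$ of them meet. Each point of $Z$ lies on exactly $N$ of the $H_i$, so there are $\binom MN$ points. For $N=2$ and $a=2$ this is the triangle of Section 2.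

*$\alpha(I(Z))\le a$.* Any $a=M-N+1$ of the hyperplanes together contain $Z$, since a point of $Z$ avoids only $M-N$ of them.

*$\alpha(I(Z))\ge a$.* We show, by induction on $N$, that a form of degree at most $M-N$ vanishing on $Z$ is $0$. For $N=1$ the form has at least $M$ zeros in $\mathbb P^1$ and degree at most $M-1$, so it is $0$. Let $N\ge2$. On $H_i\cong\mathbb P^{N-1}$ the other $M-1$ hyperplanes cut out hyperplanes. These are in general position, because linear forms are independent modulo the form of $H_i$ exactly when they are independent together with it. The points where $N-1$ of them meet in $H_i$ are points of $Z$. The restricted form has degree at most $M-N=(M-1)-(N-1)$, so by induction it vanishes on $H_i$. This holds for every $i$, so the form is divisible by $M$ pairwise nonproportional linear forms. Its degree is less than $M$, so it is $0$.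

*$\hat\alpha(Z)\le M/N$.* The product of the linear forms of $H_1,\dots,H_M$ has degree $M$ and order $N$ at each point of $Z$. Its $t$-th power lies in $I(NtZ)$, so $\alpha(I(NtZ))/(Nt)\le M/N$.

With Theorem A, $\hat\alpha(Z)=\frac MN=\frac{a+N-1}{N}$, and $\alpha(I(Z))=a$ was arbitrary.

**Part 2: equality in Theorem B.** Let $Y$ be the set of the $N+1$ coordinate points of $\mathbb P^N$. The order of $x^w$ at the $i$-th of them is $|w|-w_i$. So $I(\ell Y)$ is a monomial ideal, and $x^w\in I(\ell Y)$ if and only if $|w|-w_i\ge\ell$ for all $i$. Summing over $i$,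
$$N|w|\ \ge\ (N+1)\ell . \tag{11}$$
Hence $\hat\alpha(Y)\ge\frac{N+1}{N}$. The form $x_0\cdots x_N$ has degree $N+1$ and order $N$ at each coordinate point, and its powers show that $\hat\alpha(Y)=\frac{N+1}{N}$.

Let $\nu=Nk+1$ with $k\ge0$. For $\ell=\nu$, (11) gives $|w|\ge\frac{(N+1)(Nk+1)}{N}=(N+1)k+1+\frac1N$, so $|w|\ge(N+1)k+2$. This is attained: since $(N+1)k+2\le(N+1)(k+1)$, there is $w$ with $|w|=(N+1)k+2$ and all $w_i\le k+1$, and then $|w|-w_i\ge(N+1)k+2-(k+1)=Nk+1=\nu$. So $\alpha(I(\nu Y))=(N+1)k+2$. For $Z=\nu Y$, the right side of Theorem B is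
$$\frac{\nu\big((N+1)k+2+N-1\big)}{Nk+1+N-1}=\frac{\nu(N+1)(k+1)}{N(k+1)}=\frac{\nu(N+1)}{N}=\nu\,\hat\alpha(Y)=\hat\alpha(\nu Y),$$
and equality holds. $\blacksquare$
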